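# Curves in $\mathbb P^{2k+1}$ on which $k+1$ points always suffice

## 1. A point that no secant line of the twisted cubic reaches

Throughout, $\mathbb K$ is an algebraically closed field of any characteristic. Put
$$\nu(a,b)=(a^3,\ a^2b,\ ab^2,\ b^3)\in\mathbb K^4,$$
and let $C\subset\mathbb P^3$ be the twisted cubic, the set of all points $[\nu(a,b)]$. Which points of $\mathbb P^3$ lie on a line through two distinct points of $C$?

Say that a quadratic form $h(T_0,T_1)=h_0T_0^2+h_1T_0T_1+h_2T_1^2$ *kills* a vector $x=(x_0,x_1,x_2,x_3)$ if
$$h_0x_0+h_1x_1+h_2x_2=0\qquad\text{and}\qquad h_0x_1+h_1x_2+h_2x_3=0. \tag{1}$$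
For $x=\nu(a,b)$ the two left sides are $a\,h(a,b)$ and $b\,h(a,b)$, so $h$ kills $\nu(a,b)$ exactly when $h(a,b)=0$. The conditions (1) are linear in $x$. Hence if $x$ is a combination of $\nu(a,b)$ and $\nu(c,d)$ with $[a:b]\ne[c:d]$, then $x$ is killed by $(bT_0-aT_1)(dT_0-cT_1)$, a form with two *distinct* roots.

Conversely, let $h$ have two distinct roots. The two conditions (1) on $x$ are independent (their matrix has rows $(h_0,h_1,h_2,0)$ and $(0,h_0,h_1,h_2)$), so the vectors killed by $h$ form a plane in $\mathbb K^4$. That plane contains the two independent vectors $\nu(\text{root})$, so it is spanned by them.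

*A good point.* Take $x=e_0+e_3$. Then (1) reads $h_0=0$, $h_2=0$, so $h=h_1T_0T_1$, with distinct roots; and indeed $e_0+e_3=\nu(1,0)+\nu(0,1)$. For general $x$ the form $h$ is given up to scale by the $2\times2$ minors of the system (1), and its discriminant $h_1^2-4h_0h_2$ is a polynomial in $x$ that is not zero at $e_0+e_3$. So a general point of $\mathbb P^3$ lies on a secant line.

*A bad point.* Take $x=e_1=(0,1,0,0)$. Then (1) reads $h_1=0$, $h_0=0$, so only the multiples of $T_1^2$ kill $e_1$. This form has a double root, so $[e_1]$ is in the span of no two points of $C$, nor of one point (add any second point). Three points suffice. Indeed the plane $x_0=x_3$ (if $\operatorname{char}\mathbb K\ne3$) or $x_0=x_2$ (if $\operatorname{char}\mathbb K\neq2$) contains $e_1$, and it contains three distinct points of $C$, given by the roots of $T_0^3-T_1^3$ or $T_0^3-T_0T_1^2$. Three distinct points of $C$ are linearly independent by Vandermonde, so these three span that plane.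

Geometrically, $[e_1]$ lies on the tangent line of $C$ at $\nu(1,0)=e_0$.

For a finite set $S\subset\mathbb P^n$ write $\langle S\rangle$ for its linear span. For an integral nondegenerate variety $X\subset\mathbb P^n$ the **$X$-rank** $r_X(P)$ of a point $P$ is the least cardinality of a finite set $S\subset X$ with $P\in\langle S\rangle$. We have found that $r_C\le2$ at a general point of $\mathbb P^3$, but $r_C([e_1])=3$.

Is this the fault of the twisted cubic, or does every curve have such points? In $\mathbb P^{2k+1}$ the natural number of points is $k+1$: choosing $s$ points on a curve and then a point in their span uses $s+(s-1)=2s-1$ parameters, and this reaches $2k+1$ exactly at $s=k+1$. The following is stated in "Interpolation Problems With Respect" (https://ijpam.eu/contents/2011-71-4/13/13.pdf).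

**Conjecture.** There is no integral non-degenerate curve $X\subset\mathbb P^{2k+1}$, $k\ge3$, such that $r_X(P)\le k+1$ for all $P\in\mathbb P^{2k+1}$.

We shall prove that it is false for every $k\ge3$, indeed for every $k\ge1$, over every algebraically closed field. For example, the general smooth rational curve of degree $d$ in $\mathbb P^{2k+1}$ has $r_X(P)\le k+1$ for all $P$ as soon as $d\ge4(k+1)^2-1$.

## 2. Interpolating 1-jets, and the statements

"Variety" means separated scheme of finite type over $\mathbb K$, and points are closed points. For a vector space $V$, $\mathbb P(V)$ is the space of lines in $V$.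

Let $M$ be a line bundle on an integral projective variety $Y$ and put $H_V:=H^0(Y,M)\otimes V$. After a choice of basis of $V$, an element $f\in H_V$ is a tuple of sections of $M$. Its value $f(y)$ lies in $M_y\otimes V$, where $M_y$ is the one-dimensional fibre, and if $f(y)\ne0$ it defines a point $[f(y)]\in\mathbb P(V)$. Let $Z(f)$ be the common zero set. For $0\ne f\in H_V$ let $X_f\subset\mathbb P(V)$ be the closure of the image of $Y\setminus Z(f)$ under $y\mapsto[f(y)]$, with its reduced structure. It is the closure of the image of an irreducible variety, so it is integral.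

We need to prescribe, at $m$ points at once, the value and the first-order part of a section. For smooth points $c_1,\dots,c_m$ of $Y$ with maximal ideals $\mathfrak m_{c_j}$, consider
$$(J)\qquad H^0(Y,M)\longrightarrow\bigoplus_{j=1}^m M\otimes\mathcal O_Y/\mathfrak m_{c_j}^2\quad\text{is surjective.}$$

*Example.* Let $Y=\mathbb P^1$, $M=\mathcal O(d)$, with the $c_j$ in the affine line. Sections are polynomials $p(t)$ of degree at most $d$, and the map sends $p$ to the pairs $(p(c_j),p'(c_j))$. Its kernel consists of the multiples of $\prod_j(t-c_j)^2$ of degree at most $d$, of dimension $\max(0,d+1-2m)$. The target has dimension $2m$. So $(J)$ holds exactly when $d\ge2m-1$.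

**Theorem 1 (key theorem).** Let $Y$ be an integral projective variety of dimension $r\ge1$. Let $q\ge1$, $n+1=q(r+1)$, $V=\mathbb K^{n+1}$, $m=q(n+1)$. Let $M$ be a line bundle on $Y$ such that $(J)$ holds for some distinct smooth points $c_1,\dots,c_m\in Y$. Then there is a nonempty Zariski open $H^\circ\subset H_V$ such that for every $f\in H^\circ$, every $P\in\mathbb P(V)$ lies in the span of at most $q$ points of the image of $Y\setminus Z(f)$. In particular $X_f$ is nondegenerate and $r_{X_f}(P)\le q$ for all $P$.

**Theorem 2 (the conjecture is false).** Let $k\ge1$, let $C$ be any smooth projective curve of genus $g$, and let $M$ be any line bundle on $C$ of degree $d\ge2g-1+4(k+1)^2$. Then for a general $f\in H^0(C,M)^{\oplus(2k+2)}$, $f$ embeds $C$ as a smooth integral nondegenerate curve $X\subset\mathbb P^{2k+1}$ of degree $d$ with $r_X(P)\le k+1$ for all $P\in\mathbb P^{2k+1}$.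

**Theorem 3 (all dimensions; the optimal value is attained).** Let $Y$ be a smooth integral projective variety of dimension $r\ge1$, $n\ge2r+1$, $q=\lceil(n+1)/(r+1)\rceil$, $m=q^2(r+1)$. Let $M$ be very ample and satisfy $(J)$ for some $m$ distinct points. (For instance $M=A^{\otimes e}$ with $A$ very ample and $e\ge2m-1$; or $r=1$ and $\deg M\ge2g-1+2m$, where $g$ is the genus of $Y$.) Then a general $f\in H^0(Y,M)^{\oplus(n+1)}$ embeds $Y$ as a nondegenerate $X\subset\mathbb P^n$ with $\max_Pr_X(P)=q$. The number $q$ is the least possible: no $r$-dimensional integral nondegenerate variety in $\mathbb P^n$ has $r_X(P)\le q-1$ for all $P$.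

**Proposition 4 (a necessary condition).** Let $X\subset\mathbb P^{2k+1}$ be an integral nondegenerate curve with $r_X(P)\le k+1$ for all $P$. Then for every smooth point $Q$ of $X$ there is a zero-dimensional scheme $Z\subset X$, $2Q\subset Z$, $\deg Z\le k+3$, with $\dim\langle Z\rangle<\deg Z-1$. (Here $2Q$ is the degree-2 subscheme of $X$ supported at $Q$.) Consequently, a smooth curve of genus $g\le k-1$ embedded in $\mathbb P^{2k+1}$ by a complete linear system of degree $2k+1+g$ always has points of rank $\ge k+2$; that is, some $P\in\mathbb P^{2k+1}$ has $r_X(P)\ge k+2$.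

The rank value is optimal, by the next lemma. Nothing is claimed about optimality of the degree bound $2g-1+4(k+1)^2$; Proposition 4 shows only that some condition of this kind is needed.

**Lemma 5 (dimension bound).** Let $X\subset\mathbb P^n$ be integral of dimension $r$, and let $s\ge1$ satisfy $s(r+1)<n+1$. Then the points $P$ with $r_X(P)\le s$ lie in a proper closed subset of $\mathbb P^n$.

*Proof.* Let $\widehat X\subset\mathbb K^{n+1}$ be the affine cone over $X$, of dimension $r+1$. If $[x]$ is in the span of at most $s$ points of $X$, then $x$ is in the image of the addition map $\widehat X^{s}\to\mathbb K^{n+1}$ (use $0\in\widehat X$ to fill up). The closure of this image is a closed cone of dimension at most $s(r+1)<n+1$, hence it gives a proper closed subset of $\mathbb P^n$. $\blacksquare$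

## 3. Tangent lines as an obstruction: proof of Proposition 4

This section turns the computation with $e_1$ into a general statement, and so tells us which curves not to try.

For a zero-dimensional scheme $Z\subset\mathbb P^n$, the span $\langle Z\rangle$ is the intersection of the hyperplanes containing $Z$ as a scheme. Containing $Z$ imposes at most $\deg Z$ linear conditions, so $\dim\langle Z\rangle\le\deg Z-1$. For example, three distinct collinear points have degree 3 and span of dimension 1, so the inequality can be strict; for a smooth point $Q$ of a curve $X\subset\mathbb P^n$, $\langle 2Q\rangle$ is the tangent line $T_QX$. A hyperplane contains a scheme-theoretic union if and only if it contains both parts, so $\langle Z\cup Z'\rangle$ is the span of $\langle Z\rangle$ and $\langle Z'\rangle$.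

**Step 1. Tangent points need many points.** The aim is the first claim, by contraposition. Suppose that for some smooth point $Q$ every $Z\subset X$ containing $2Q$ with $\deg Z\le k+3$ satisfies $\dim\langle Z\rangle=\deg Z-1$. Take $P\ne Q$ on $T_QX=\langle2Q\rangle$, and suppose $P\in\langle S\rangle$ with $S\subset X$ finite and $|S|\le k+1$. Choose $S$ minimal; then $S$ is linearly independent, so $\dim\langle S\rangle=|S|-1$. Let $Z=2Q\cup S$. The span of $\langle 2Q\rangle$ and $\langle S\rangle$ is $\langle Z\rangle$, so
$$\dim\big(\langle2Q\rangle\cap\langle S\rangle\big)=1+(|S|-1)-\dim\langle Z\rangle=|S|-\dim\langle Z\rangle,$$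
where the empty set has dimension $-1$.

- If $Q\notin S$, then $\deg Z=|S|+2\le k+3$, so $\dim\langle Z\rangle=|S|+1$ and the intersection is empty. But $P$ lies in it, a contradiction.
- If $Q\in S$, then $\deg Z=|S|+1\le k+2$, so $\dim\langle Z\rangle=|S|$ and the intersection is a single point. It contains $Q$, so it is $\{Q\}$. But $P\ne Q$ lies in it, a contradiction.

So $r_X(P)\ge k+2$, and the first claim follows.

**Step 2. Complete linear systems of low degree.** The aim is to check that for these curves every such $Z$ spans the expected dimension. Let $M$ be the embedding bundle of a smooth curve of genus $g\le k-1$, with $\deg M=2k+1+g$ and complete linear system. For $\deg Z\le k+3$,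
$$\deg M(-Z)\ge 2k+1+g-(k+3)=g+k-2\ge2g-1,$$
so $h^1(M(-Z))=0$ and $H^0(M)\to H^0(M|_Z)$ is surjective. Hence $Z$ imposes $\deg Z$ independent conditions on hyperplanes, that is, $\dim\langle Z\rangle=\deg Z-1$. By the first claim, $r_X(P)\ge k+2$ for some $P$. $\blacksquare$

The twisted cubic is the case $k=1$, $g=0$. In Theorem 2 the degree is large and the linear system is far from complete: $h^0(M)=d+1-g\ge g+4(k+1)^2$, much more than $2k+2$.

## 4. Two skew lines, and a degeneration that loses a point

If we allow reducible curves, the question in $\mathbb P^3$ is easy. Let $L_1=\mathbb P(\langle e_0,e_1\rangle)$ and $L_2=\mathbb P(\langle e_2,e_3\rangle)$. Since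
$$x=(x_0,x_1,0,0)+(0,0,x_2,x_3),$$
every point of $\mathbb P^3$ is in the span of at most two points of $L_1\cup L_2$. So a sensible plan is to take a family of irreducible curves $C_\varepsilon$ that breaks up at $\varepsilon=0$ into pieces including $L_1$ and $L_2$, and to hope that the property survives for small $\varepsilon\neq 0$. Let us test this. Put
$$C_\varepsilon:\quad t\longmapsto[1:t:\varepsilon t^2:\varepsilon^3t^3],\qquad\varepsilon\ne0,$$
together with its point at $t=\infty$. In the parameter $s=t$, and in the parameter $\sigma$ with $t=1/(\varepsilon^2\sigma)$ (after multiplying the vector by $\varepsilon^3\sigma^3$), the curve is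
$$g_1(s,\varepsilon)=(1,\ s,\ \varepsilon s^2,\ \varepsilon^3s^3),\qquad g_2(\sigma,\varepsilon)=(\varepsilon^3\sigma^3,\ \varepsilon\sigma^2,\ \sigma,\ 1).$$
At $\varepsilon=0$ these become $(1,s,0,0)$ and $(0,0,\sigma,1)$, which trace out $L_1$ and $L_2$ up to one point each. So $C_\varepsilon$ does break up as wished.

But for every $\varepsilon\ne0$ the curve $C_\varepsilon$ is the image of the twisted cubic $C$ under the diagonal matrix with entries $1,1,\varepsilon,\varepsilon^3$, which fixes the point $[e_1]$. So $r_{C_\varepsilon}([e_1])=3$ for all $\varepsilon\ne0$, although $[e_1]$ lies on $L_1$. The property "rank at most 2 everywhere" holds in the limit and fails for every nearby curve.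

Where exactly does the plan break? Write down the map that joins the two branches,
$$\Theta_\varepsilon(\mu_1,s,\mu_2,\sigma)=\mu_1g_1(s,\varepsilon)+\mu_2g_2(\sigma,\varepsilon),\qquad \Theta_0=(\mu_1,\ \mu_1s,\ \mu_2\sigma,\ \mu_2). \tag{2}$$
The Jacobian determinant of $\Theta_0$ is $\pm\mu_1\mu_2$. Where it is nonzero, $\Theta_0$ is a local isomorphism in a sense that persists for small $\varepsilon$. But the points reached in this robust way are only those with $x_0x_3\ne0$, the complement of two planes, and $[e_1]$ is not one of them. Over the two planes, surjectivity of $\Theta_0$ is either absent in these charts or an accident.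

This also tells us what would be enough. Suppose that many pairs of lines break off from *one* family of curves at the same time, and that each pair robustly covers the complement of its own two planes. If no point of $\mathbb P^3$ lies on one plane of every pair, then $\mathbb P^3$ is covered robustly. Eight planes in four pairs do, provided no four of the eight planes share a point: a point then lies on at most three planes, so it avoids both planes of some pair. Completeness of $\mathbb P^3$ should then give a uniform $\varepsilon$. It remains to make "robust" precise, and to produce curves from which lines break off at will.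

## 5. Étale maps in families, and lines at base points

The robust notion is étaleness. We use the following textbook facts.

- A morphism between smooth varieties of the same pure dimension is étale at a point if and only if its tangent map there is an isomorphism. The locus where it is étale is open.
- Étale maps are open, and étaleness is preserved by base change.
- If $c$ is a smooth point of $Y$ and $\dim Y=r$, functions $t_1,\dots,t_r$ whose classes form a basis of $\mathfrak m_c/\mathfrak m_c^2$ define an étale map $t:U\to\mathbb A^r$ on a neighborhood $U$ of $c$, with $t(c)=0$.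
- $\mathbb P(V)$ is complete: for every variety $T$ the projection $T\times\mathbb P(V)\to T$ is closed.

*Example.* The map $(\mu,s)\mapsto(\mu,\mu s)$ of $\mathbb A^2$ to itself has Jacobian $\mu$, so it is étale exactly where $\mu\ne0$. It maps that locus isomorphically onto $\{b\ne0\}$, $b$ being the first coordinate of the target. Its full image $\{b\ne0\}\cup\{(0,0)\}$ is not open: the extra point $(0,0)$ is the kind of accident met above.

**Lemma 6 (étaleness is checked on fibres).** Let $T$ be a smooth variety, $B\to T$ a smooth morphism of relative dimension $\dim V$, and $F:B\to T\times V$ a morphism over $T$. Then $F$ is étale at $b\in B$ lying over $\tau\in T$ if and only if the fibre map $F_\tau:B_\tau\to V$ is étale at $b$.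

*Proof.* $B$ and $T\times V$ are smooth of the same dimension near $b$ and $F(b)$, and so are $B_\tau$ and $V$. The tangent map $T_bB\to T_\tau T$ is surjective with kernel $T_bB_\tau$. The tangent map of $F$ is compatible with the projections to $T_\tau T$, so it is block triangular, with the identity of $T_\tau T$ as one diagonal block and the tangent map of $F_\tau$ as the other. It is an isomorphism if and only if the second block is. $\blacksquare$

**Lemma 7 (uniformity).** Let $T$ be a variety and $\mathcal O\subset T\times(V\setminus0)$ an open subset, with image $\overline{\mathcal O}$ in $T\times\mathbb P(V)$. Then $\overline{\mathcal O}$ is open, and the set $\{\tau\in T:\{\tau\}\times\mathbb P(V)\subset\overline{\mathcal O}\}$ is open in $T$.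

*Proof.* Over each standard chart $D\subset\mathbb P(V)$, the map $T\times(V\setminus0)\to T\times\mathbb P(V)$ is the projection $T\times D\times\mathbb G_m\to T\times D$, which is open. So $\overline{\mathcal O}$ is open. Its complement is closed in $T\times\mathbb P(V)$, and by completeness of $\mathbb P(V)$ the projection of the complement to $T$ is closed. The set in question is the complement of that projection. $\blacksquare$

Now the supply of lines. Let $v,w,z$ be a basis of $\mathbb K^3$ and consider
$$f_\varepsilon(t)=\varepsilon v+tw+t^2z .$$
Here $f_0=tw+t^2z$ vanishes at $t=0$, and $\varepsilon v$ is a perturbation. Put $t=\varepsilon s$: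
$$f_\varepsilon(\varepsilon s)=\varepsilon\,(v+sw+\varepsilon s^2z).$$
As points of $\mathbb P^2$ we may drop the factor $\varepsilon$, and as $\varepsilon\to0$ we see the line $\{[v+sw]\}$. In coordinates $(x_v,x_w,x_z)$ along the basis, $f_\varepsilon$ parametrizes the conic $x_vx_z=\varepsilon x_w^2$, which at $\varepsilon=0$ becomes two lines. The line $x_v=0$ comes from $f_0/t=w+tz$, and the line $x_z=0$ has *bubbled off* at the zero of $f_0$.

The line depends only on $w$, the derivative of $f_0$ at its zero, and on $v$, the value of the perturbation there. Under $(J)$ we can prescribe such data at $m$ points simultaneously, and so produce $m$ prescribed lines from one curve. If $\dim Y=r$, the same substitution produces the affine chart $v+\sum_ls_lw_l$ of an $r$-plane.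

## 6. Proof of Theorem 1

We keep the notation of Theorem 1. For a first reading take $r=1$, $q=2$, $n=3$, $m=8$: eight lines in $\mathbb P^3$, in four pairs. The index $\alpha$ below names the group and $i$ the member of the group.

**Step 1 (groups of hyperplanes missed by every point).** The aim is to choose $n+1$ groups of $q$ hyperplanes such that every point of $\mathbb P(V)$ avoids all hyperplanes of some group. Choose $m=q(n+1)$ distinct elements $\tau_{\alpha,i}\in\mathbb K$ ($1\le\alpha\le n+1$, $1\le i\le q$), which is possible since $\mathbb K$ is infinite, and let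
$$\ell_{\alpha,i}(x)=\sum_{j=0}^n\tau_{\alpha,i}^{\,j}\,x_j .$$
For $x\ne0$ the polynomial $\sum_jx_jT^j$ is nonzero of degree at most $n$, so at most $n$ of the forms vanish at $x$. There are $n+1$ groups, so some group contains none of these:
$$\text{for every }x\in V\setminus0\text{ there is an }\alpha\text{ with }\ell_{\alpha,i}(x)\ne0\text{ for all }i=1,\dots,q. \tag{3}$$

Next we attach to each group a basis of $V$. For fixed $\alpha$ the forms $\ell_{\alpha,1},\dots,\ell_{\alpha,q}$ are linearly independent (Vandermonde, as $q\le n+1$). Complete them to a basis of $V^*$ and take the dual basis of $V$. Call $v_i^\alpha$ the vector dual to $\ell_{\alpha,i}$, and call the remaining $n+1-q=rq$ vectors $w_{i,l}^\alpha$ ($1\le i\le q$, $1\le l\le r$). Thus the $v_i^\alpha$-coordinate of $x$ in this basis is $\ell_{\alpha,i}(x)$. The $i$-th bubble of group $\alpha$ will be $v_i^\alpha+\sum_ls_lw_{i,l}^\alpha$.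

**Step 2 (a pencil with prescribed bubbles).** The aim is to build $f_\varepsilon=\varphi+\varepsilon u$ with these bubbles. Index the given points as $c_{\alpha,i}$. For each, choose an affine open neighborhood $U_{\alpha,i}$ in the smooth locus $Y^{sm}$, a trivialization of $M$ on it, and an étale map $t=(t_1,\dots,t_r):U_{\alpha,i}\to\mathbb A^r$ with $t(c_{\alpha,i})=0$. (The functions $t_l$ depend on $(\alpha,i)$; we do not show this.) The fibre $t^{-1}(0)$ of an étale map is finite and reduced. So, replacing $U_{\alpha,i}$ by a smaller affine neighborhood that avoids the other points of the fibre, we may assume $t^{-1}(0)=\{c_{\alpha,i}\}$ as a scheme. This says that $t_1,\dots,t_r$ generate the ideal of $c_{\alpha,i}$ in $\mathcal O(U_{\alpha,i})$.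

Apply $(J)$ to each coordinate of $V$. It gives $\varphi,u\in H_V$ such that for all $\alpha,i$, in the chosen trivializations,
$$\varphi\equiv\sum_lt_l\,w_{i,l}^\alpha\pmod{\mathfrak m_{c_{\alpha,i}}^2},\qquad u(c_{\alpha,i})=v_i^\alpha .$$
On $U_{\alpha,i}$ the coordinates of $\varphi$ vanish at $c_{\alpha,i}$, so they lie in the ideal $(t_1,\dots,t_r)$. Hence $\varphi=\sum_lt_l\varphi_l$ with $\varphi_l\in\mathcal O(U_{\alpha,i})\otimes V$. Reducing modulo $\mathfrak m_{c_{\alpha,i}}^2$ gives $\sum_lt_l\,\varphi_l(c_{\alpha,i})\equiv\sum_lt_l\,w_{i,l}^\alpha$. The classes of the $t_l$ are a basis of $\mathfrak m/\mathfrak m^2$, because $t$ is étale at $c_{\alpha,i}$, so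
$$\varphi_l(c_{\alpha,i})=w_{i,l}^\alpha .$$
Put $f_\varepsilon=\varphi+\varepsilon u\in H_V$ for $\varepsilon\in\mathbb K$.

**Step 3 (an open set $H^\circ$ of good $f$).** The aim is to define the set of $f$ for which $q$-point spans cover $\mathbb P(V)$ robustly, and to see that it is open. Let $E$ be the total space of the rank-$q$ bundle $\bigoplus_{i=1}^qp_i^*M^{-1}$ on $(Y^{sm})^q$, where $p_i$ is the $i$-th projection. It is smooth of pure dimension $rq+q=n+1$. A point of $E$ is $(y,\lambda)$ with $y_i\in Y^{sm}$ and $\lambda_i\in M_{y_i}^{-1}$. Define
$$\Psi:H_V\times E\to H_V\times V,\qquad(f;y,\lambda)\mapsto\big(f,\Psi_f(y,\lambda)\big),\qquad\Psi_f(y,\lambda)=\sum_{i=1}^q\lambda_if(y_i).$$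
The product $\lambda_if(y_i)$ makes sense in $V$ since $f(y_i)\in M_{y_i}\otimes V$. If $x=\Psi_f(y,\lambda)\ne0$, then $[x]$ lies in the span of those $[f(y_i)]$ with $f(y_i)\ne0$, hence in the span of at most $q$ points of the image of $Y\setminus Z(f)$.

Let $\Omega\subset H_V\times E$ be the open locus where $\Psi$ is étale, and $\Omega_f=\Omega\cap(\{f\}\times E)$. By Lemma 6 with $T=H_V$, the set $\Omega_f$ is the locus in $E$ where $\Psi_f:E\to V$ is étale. Étale maps are open, so $\Psi(\Omega)$ is open in $H_V\times V$. Let $W$ be the image of $\Psi(\Omega)\cap(H_V\times(V\setminus0))$ in $H_V\times\mathbb P(V)$, and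
$$H^\circ=\{f\in H_V:\{f\}\times\mathbb P(V)\subset W\}.$$
By Lemma 7, $H^\circ$ is open. If $f\in H^\circ$ and $P\in\mathbb P(V)$, there is a nonzero $x\in\Psi_f(\Omega_f)$ with $[x]=P$, so $P$ lies in the span of at most $q$ points of the image of $Y\setminus Z(f)$. In particular $f\ne0$, $X_f$ spans $\mathbb P(V)$, and $r_{X_f}(P)\le q$ for all $P$. So Theorem 1 is proved once we know $H^\circ\ne\emptyset$. We shall show $f_\varepsilon\in H^\circ$ for all but finitely many $\varepsilon$.

**Step 4 (the rescaled family).** The aim is to carry out the substitution $t=\varepsilon s$ globally on $U_{\alpha,i}$, so that $\varepsilon=0$ becomes an honest smooth fibre. Fix $\alpha$ and write $U_i,c_i,w_{i,l},v_i$ for $U_{\alpha,i},c_{\alpha,i},w_{i,l}^\alpha,v_i^\alpha$. Let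
$$\widetilde U_i=\{(y,s,\varepsilon)\in U_i\times\mathbb A^r\times\mathbb A^1:\ t(y)=\varepsilon s\}.$$
This is the base change of the étale map $t:U_i\to\mathbb A^r$ along $\mathbb A^r\times\mathbb A^1\to\mathbb A^r$, $(s,\varepsilon)\mapsto\varepsilon s$. So $\widetilde U_i\to\mathbb A^r\times\mathbb A^1$ is étale, and therefore $\widetilde U_i$ is smooth over $\mathbb A^1_\varepsilon$ of relative dimension $r$.

- Its fibre over $\varepsilon=0$ is $t^{-1}(0)\times\mathbb A^r=\{c_i\}\times\mathbb A^r$.
- For $\varepsilon\ne0$ the equation says $s=\varepsilon^{-1}t(y)$, so the fibre is isomorphic to $U_i$ via $(y,s)\mapsto y$.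

On $\widetilde U_i$ consider the $V$-valued regular function
$$g_i(y,s,\varepsilon)=\sum_ls_l\varphi_l(y)+u(y).$$
Since $\varepsilon s_l=t_l(y)$ on $\widetilde U_i$,
$$\varepsilon g_i=\sum_lt_l\varphi_l+\varepsilon u=f_\varepsilon(y),\qquad g_i(c_i,s,0)=\sum_ls_lw_{i,l}+v_i. \tag{4}$$
So $g_i$ is a rescaled branch of $f_\varepsilon$ for $\varepsilon\ne0$, and the prescribed bubble for $\varepsilon=0$. Now join the $q$ branches:
$$\mathcal B^\alpha=(\widetilde U_1\times_{\mathbb A^1}\cdots\times_{\mathbb A^1}\widetilde U_q)\times\mathbb A^q,\qquad\Theta^\alpha:\mathcal B^\alpha\to\mathbb A^1\times V,\quad\Theta^\alpha=\Big(\varepsilon,\ \sum_i\mu_i\,g_i(y_i,s_i,\varepsilon)\Big),$$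
where $\mu$ is the coordinate of $\mathbb A^q$. Then $\mathcal B^\alpha$ is smooth over $\mathbb A^1$ of relative dimension $rq+q=n+1$. Let $\Omega^\alpha$ be the étale locus of $\Theta^\alpha$, an open set. By Lemma 6 with $T=\mathbb A^1$, a point over $\varepsilon$ is in $\Omega^\alpha$ if and only if the fibre map $\Theta^\alpha_\varepsilon$ is étale there.

**Step 5 (the fibre over $0$ covers the complement of the group's hyperplanes).** The aim is to compute $\Theta^\alpha_0$ explicitly. By (4),
$$\Theta_0^\alpha(s,\mu)=\sum_i\Big(\sum_l\mu_is_{i,l}\,w_{i,l}+\mu_iv_i\Big).$$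
Write $a_{i,l},b_i$ for the coordinates in the basis $(w_{i,l},v_i)$. The map is $(s,\mu)\mapsto(a_{i,l},b_i)=(\mu_is_{i,l},\mu_i)$, several copies of the example in Section 5. On $\{\mu_i\ne0\ \forall i\}$ it is an isomorphism onto $\{b_i\ne0\ \forall i\}$, with inverse $\mu_i=b_i$, $s_{i,l}=a_{i,l}/b_i$. In particular it is étale there. Since $b_i=\ell_{\alpha,i}(x)$,
$$\Theta^\alpha(\Omega^\alpha)\supset\{0\}\times\{x\in V:\ell_{\alpha,i}(x)\ne0\ \ \forall i\}. \tag{5}$$

**Step 6 (the fibre over $\varepsilon\ne0$ is part of $\Psi_{f_\varepsilon}$).** The aim is to see that what $\Theta^\alpha$ reaches at $\varepsilon\ne0$ is reached by $q$ points of the actual variety. Let $\varepsilon\ne0$. The trivializations of $M$ on the $U_i$ identify $E|_{\prod U_i}$ with $\prod U_i\times\mathbb A^q$, and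
$$\mathcal B^\alpha_\varepsilon\longrightarrow E|_{\prod U_i},\qquad\big((y_i,s_i)_i,\mu\big)\mapsto\big((y_i)_i,(\mu_i/\varepsilon)_i\big)$$
is an isomorphism onto this open subset of $E$. Since $g_i=f_\varepsilon(y_i)/\varepsilon$ by (4), with $\lambda_i=\mu_i/\varepsilon$ we get $\sum_i\mu_ig_i=\sum_i\lambda_if_\varepsilon(y_i)$. So $\Theta^\alpha_\varepsilon$ becomes the restriction of $\Psi_{f_\varepsilon}$ to an open subset, and étale points correspond to étale points. Hence for $\varepsilon\ne0$
$$\Theta^\alpha(\Omega^\alpha)\cap(\{\varepsilon\}\times V)\subset\{\varepsilon\}\times\Psi_{f_\varepsilon}(\Omega_{f_\varepsilon}). \tag{6}$$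

**Step 7 (one $\varepsilon$ for all points).** The aim is to combine the groups and use completeness. Put
$$\mathcal O=\bigcup_{\alpha=1}^{n+1}\Theta^\alpha(\Omega^\alpha)\cap\big(\mathbb A^1\times(V\setminus0)\big).$$
It is open since étale maps are open. Let $\overline{\mathcal O}$ be its image in $\mathbb A^1\times\mathbb P(V)$. By (3) and (5), $\overline{\mathcal O}\supset\{0\}\times\mathbb P(V)$. By Lemma 7 with $T=\mathbb A^1$, the set of $\varepsilon$ with $\{\varepsilon\}\times\mathbb P(V)\subset\overline{\mathcal O}$ is open in $\mathbb A^1$. It contains $0$, so its complement is finite.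

Let $\varepsilon\ne0$ be in this set and let $P\in\mathbb P(V)$. Then there are an $\alpha$ and an $x\ne0$ with $[x]=P$ and $(\varepsilon,x)\in\Theta^\alpha(\Omega^\alpha)$. By (6), $x\in\Psi_{f_\varepsilon}(\Omega_{f_\varepsilon})$, so $(f_\varepsilon,P)\in W$. As $P$ was arbitrary, $f_\varepsilon\in H^\circ$. Since $\mathbb K$ is infinite, such an $\varepsilon$ exists, and $H^\circ\ne\emptyset$. $\blacksquare$

In terms of Section 4: there, the one pair $L_1,L_2$ gave (5) with the single condition $x_0x_3\ne0$, and $\overline{\mathcal O}$ did not contain $\{0\}\times\mathbb P^3$. The use of $n+1$ groups is what makes Lemma 7 applicable at $\varepsilon=0$.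

## 7. Generic projections and the proof of Theorem 2

To get embedded smooth curves from Theorem 1 we need the following standard projection argument.

**Lemma 8.** Let $Y$ be a smooth integral projective variety of dimension $r\ge1$, $M$ a very ample line bundle, $n\ge2r+1$ and $h:=h^0(M)\ge n+1$. Then the general $f\in H^0(Y,M)^{\oplus(n+1)}$ defines a closed embedding $Y\to\mathbb P^n$.

*Proof.* Embed $Y\subset\mathbb P^{h-1}$ by the complete linear system of $M$. Let $\mathrm{Sec}$ be the closure of the union of the lines through two distinct points of $Y$; these lines form a $2r$-dimensional family, so $\dim\mathrm{Sec}\le2r+1$. Let $\mathrm{Tan}$ be the union of the embedded tangent spaces of $Y$. It is the image of a $\mathbb P^r$-bundle over $Y$, so it is closed of dimension at most $2r$, and it contains $Y$.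

First we find the good centers. The linear subspaces $\Lambda\subset\mathbb P^{h-1}$ of codimension $n+1$ correspond to vector subspaces of dimension $a=h-n-1$, and form a Grassmannian of dimension $a(n+1)$. If $a=0$, then $\Lambda=\emptyset$ and there is nothing to avoid. If $a\ge1$, those containing a given point form a closed subset of dimension $(a-1)(n+1)$, that is, of codimension $n+1$. So the $\Lambda$ that meet the closed set $\mathrm{Sec}\cup\mathrm{Tan}$ form a closed subset of codimension at least $n+1-(2r+1)\ge1$. Hence the general $\Lambda$ is disjoint from $\mathrm{Sec}\cup\mathrm{Tan}$.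

Next, such a center gives an embedding. Let $f$ have linearly independent components. As linear forms on $\mathbb P^{h-1}$, the components cut out a subspace $\Lambda_f$ of codimension $n+1$, and $f$ is the projection from $\Lambda_f$, restricted to $Y$. Suppose $\Lambda_f$ misses $\mathrm{Sec}\cup\mathrm{Tan}$. Since $Y\subset\mathrm{Tan}$, $f$ has no zero on $Y$. If two distinct points of $Y$ had the same image, a nonzero combination of their representing vectors would be annihilated by $f$, and their secant line would meet $\Lambda_f$; so $f$ is injective on points. The linear map $f$ is injective on the vector space over the embedded tangent space at each $y\in Y$, because that space misses $\Lambda_f$; so the differential of $Y\to\mathbb P^n$ at $y$ is injective. A morphism from a projective variety that is injective on points and on tangent vectors is a closed embedding.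

Finally, we pass from $\Lambda$ to $f$. The tuples with linearly independent components form a dense open subset of $H^0(M)^{\oplus(n+1)}$, nonempty as $h\ge n+1$. The morphism $f\mapsto\Lambda_f$ from it to the Grassmannian is surjective, so the preimage of the nonempty open set of good $\Lambda$ is nonempty and open. $\blacksquare$

**Proof of Theorem 2.** Take $Y=C$, $r=1$, $q=k+1$, $n=2k+1$, so $n+1=q(r+1)$ and $m=q(n+1)=2(k+1)^2$.

**Step 1. Condition $(J)$.** The aim is to make Theorem 1 applicable. Take any $m$ distinct points $c_j\in C$. From
$$0\to M\Big(-2\sum_jc_j\Big)\to M\to\bigoplus_jM\otimes\mathcal O_C/\mathfrak m_{c_j}^2\to0$$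
the cokernel of the map in $(J)$ embeds in $H^1(C,M(-2\sum c_j))$. The degree of this bundle is $d-2m=d-4(k+1)^2\ge2g-1$, so this $H^1$ vanishes and $(J)$ holds. By Theorem 1, for general $f$ the variety $X_f$ is nondegenerate and $r_{X_f}(P)\le k+1$ for every $P\in\mathbb P^{2k+1}$.

**Step 2. Embedding.** The aim is to see that the general $X_f$ is a copy of $C$. Since $d\ge2g+1$, $M$ is very ample. By $(J)$, $h^0(M)\ge2m\ge n+1$. Also $n=2k+1\ge3=2r+1$. So Lemma 8 shows that the general $f$ is a closed embedding.

**Step 3. Both at once.** $H_V$ is irreducible, so the two nonempty open sets meet, and a general $f$ has both properties. Then $X=X_f\cong C$ is smooth and integral, of degree $\deg M=d$, nondegenerate, and $r_X(P)\le k+1$ for all $P$. $\blacksquare$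

With $C=\mathbb P^1$ and any $d\ge4(k+1)^2-1$ this gives counterexamples for every $k\ge3$ over every algebraically closed field, so the conjecture is false. In $\mathbb P^3$, where we began, $k=1$: a general rational curve of degree $15$ or more has all ranks at most $2$.

## 8. Varieties of dimension $r$ in $\mathbb P^n$: proof of Theorem 3

Here $n+1$ need not be divisible by $r+1$, so Theorem 1 does not apply directly. The remedy is to work in a slightly larger projective space and project.

**Step 1. Upper bound.** The aim is $r_{X_f}(P)\le q$ for general $f$ and all $P$. Let $n'=q(r+1)-1$. Then $n'\ge n$, and $m=q^2(r+1)=q(n'+1)$, so Theorem 1 applies with $n'$ in place of $n$ and gives a nonempty open $H^\circ\subset H^0(M)^{\oplus(n'+1)}$. Forgetting the last $n'-n$ components is a surjective linear map to $H^0(M)^{\oplus(n+1)}$, hence open, so the image of $H^\circ$ is nonempty and open. Let $f$ be in the image, say the image of $f'\in H^\circ$.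

Given $0\ne x\in\mathbb K^{n+1}$, lift it to $x'\in\mathbb K^{n'+1}$. Since $f'\in H^\circ$, we have $x'=\sum_{i=1}^q\lambda_if'(y_i)$ for some $y_i\in Y$ and $\lambda_i\in M_{y_i}^{-1}$. Forgetting the last coordinates, $x=\sum_{i=1}^q\lambda_if(y_i)$. The terms with $f(y_i)=0$ drop out, so $[x]$ is in the span of at most $q$ points of $X_f$. In particular $X_f$ is nondegenerate and $r_{X_f}([x])\le q$.

**Step 2. Embedding.** The aim is to apply Lemma 8. $M$ is very ample, $n\ge2r+1$, and by $(J)$ $h^0(M)\ge m(r+1)\ge n'+1\ge n+1$, because $\mathcal O_Y/\mathfrak m_{c}^2$ has dimension $r+1$ at a smooth point $c$. So the general $f$ is a closed embedding, and a general $f$ also has the property of Step 1.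

**Step 3. Lower bound.** The aim is that no $r$-dimensional integral nondegenerate $X\subset\mathbb P^n$ has all ranks at most $q-1$. Since $n\ge2r+1$, we have $q\ge2$. By definition of $q$, $(q-1)(r+1)<n+1$. By Lemma 5 with $s=q-1$, the points of rank at most $q-1$ lie in a proper closed subset. So some point, indeed a general one, has rank at least $q$. With Step 1 this gives $\max_Pr_X(P)=q$ for $X=X_f$.

**Step 4. The examples.** The aim is to verify $(J)$ and very ampleness in the two listed cases.

Let $r=1$ and $\deg M\ge2g-1+2m$. Then $(J)$ holds for any $m$ distinct points by the exact sequence in Section 7, and $M$ is very ample because $\deg M\ge2g+1$.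

Let $M=A^{\otimes e}$ with $A$ very ample and $e\ge2m-1$; then $M$ is very ample. Take any $m$ distinct points $c_1,\dots,c_m$ and fix $j$. Since $A$ separates points, for $i\ne j$ there is $h_i\in H^0(A)$ with $h_i(c_i)=0\ne h_i(c_j)$. Since $\mathbb K$ is infinite, there is $\sigma\in H^0(A)$ vanishing at none of the $c$'s. For $a\in H^0(A)$ consider
$$\sigma^{\,e-2m+1}\prod_{i\ne j}h_i^2\cdot a .$$
The total degree in $A$ is $(e-2m+1)+2(m-1)+1=e$, so this is a section of $M$. It vanishes to order at least 2 at every $c_i$ with $i\ne j$. At $c_j$ the factors other than $a$ are units, and $H^0(A)\to A\otimes\mathcal O_Y/\mathfrak m_{c_j}^2$ is surjective because $A$ is very ample. Hence these sections surject onto $M\otimes\mathcal O_Y/\mathfrak m_{c_j}^2$ while contributing zero at the other points. Summing over $j$ gives $(J)$. $\blacksquare$
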